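# Multiple basis exchange, one element at a time

## 1. Exchanging two elements of a basis

**The setting.** Let $M$ be a matroid on a finite set $E$, given by its bases: they form a nonempty family of sets of equal size, and if $S,T$ are bases and $x\in S$, then some $y\in T$ makes $(S-x)\cup y$ a basis. We may use two stronger exchange properties.

* **Single exchange.** If $S,T$ are bases and $x\in S$, there is $y\in T$ such that both $(S-x)\cup y$ and $(T-y)\cup x$ are bases.
* **Multiple exchange (Greene).** If $S,T$ are bases and $X\subseteq S$, there is $Y\subseteq T$ such that both $(S-X)\cup Y$ and $(T-Y)\cup X$ are bases.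

Greene's property moves all of $X$ at once. Can the move be done one element at a time, with both sets being bases at every moment?

**Definition 1.** Let $S,T$ be bases and $X\subseteq S$ with $|X|=k$. A *sequential exchange* of $X$ is an ordering $x_1,\dots,x_k$ of $X$ together with distinct $y_1,\dots,y_k\in T$ such that, for every $i=1,\dots,k$, both
$$(S-\{x_1,\dots,x_i\})\cup\{y_1,\dots,y_i\}\quad\text{and}\quad (T-\{y_1,\dots,y_i\})\cup\{x_1,\dots,x_i\}$$
are bases.

The conjecture, posed in "Some Abstract Pivot Algorithms", says that a sequential exchange always exists. That work proves it for $k=2$. For $k=1$ it is the single exchange property.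

**Example 1.** In $\mathbb F_2^3$ with basis $S=\{x_1,x_2,x_3\}$ put $y_1=x_1+x_2+x_3$, $y_2=x_1+x_2$, $y_3=x_1+x_3$. Then
$$x_1=y_1+y_2+y_3,\qquad x_2=y_1+y_3,\qquad x_3=y_1+y_2,$$
so $T=\{y_1,y_2,y_3\}$ is a basis. Let $X=\{x_1,x_2\}$. Exchange $x_1$ with $y_2$: the sets $\{y_2,x_2,x_3\}$ and $\{y_1,x_1,y_3\}$ are bases, because $y_2$ involves $x_1$ and $x_1$ involves $y_2$. Then exchange $x_2$ with $y_3$: the sets $\{y_2,y_3,x_3\}$ and $\{y_1,x_1,x_2\}$ are bases. This is a sequential exchange.

We now prove the case $k=2$ in general, with tools that we use again for $k=3$.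

**Facts recalled.** Let $r$ be the rank function and $\mathrm{cl}$ the closure of $M$; $r$ is submodular, $r(A)+r(B)\ge r(A\cup B)+r(A\cap B)$. A flat is a closed set; two distinct flats of rank 2 meet in a set of rank at most 1. If $C$ is independent, the bases of $M/C$ are the sets $B\subseteq E-C$ with $B\cup C$ a basis of $M$, and $r_{M/C}(Z)=r(Z\cup C)-|C|$. The bases of the dual $M^*$ are the complements of bases of $M$, and $r_{M^*}(W)=|W|+r(E-W)-r(E)$. A loop is an element of rank 0. Two non-loops are parallel if together they have rank 1; this is an equivalence relation on the non-loops.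

**Reduction to disjoint bases.** The purpose is to assume $E=S\sqcup T$. Restrict $M$ to $S\cup T$ and contract $C=S\cap T$; then $S-C$ and $T-C$ are disjoint bases that cover the ground set. Suppose that $X-C$ has a sequential exchange there. In $M$, first exchange each element of $X\cap C$ with itself, which changes neither basis, and then follow the given sequence. Every set obtained is $C$ together with a basis of the contraction, hence a basis of $M$, and the elements taken from $T$ are distinct. Since $|X-C|\le |X|$, it suffices to treat disjoint bases, for each size up to the $k$ in question. From now on, up to the end of Section 3, $E=S\sqcup T$ and $n=|S|=|T|$. Note that $S$ and $T$ are then also bases of $M^*$.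

**Two matroids of rank $k$.** The purpose is to record both conditions of Definition 1 as conditions on one set. On the ground set $X\cup T$ define
$$N_1=M/(S-X),\qquad N_2=M^*/(S-X),$$
with rank functions $r_1,r_2$ and closures $\mathrm{cl}_1,\mathrm{cl}_2$. Both have rank $k$, and $X$ is a basis of both, since $S$ is a basis of $M$ and of $M^*$. Let $I\subseteq X$ and $J\subseteq T$ with $|I|=|J|$. Then
$$(S-I)\cup J\text{ is a basis of }M\iff (X-I)\cup J\text{ is a basis of }N_1,\tag{1}$$
$$(T-J)\cup I\text{ is a basis of }M\iff (X-I)\cup J\text{ is a basis of }N_2.\tag{2}$$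
Line (1) is the description of the bases of a contraction. For (2), the complement of $(T-J)\cup I$ in $E$ is $(S-I)\cup J$, so the left side says that $(S-I)\cup J$ is a basis of $M^*$, and we contract $S-X$ again.

A *common basis* is a set that is a basis of both $N_1$ and $N_2$. So a sequential exchange of $X$ is exactly a chain of common bases $(X-\{x_1,\dots,x_i\})\cup\{y_1,\dots,y_i\}$, $i=0,\dots,k$, leading from $X$ to a subset of $T$. Greene's property says that some $Y\subseteq T$ is a common basis (here $|Y|=k$, because $S\cap T=\emptyset$). Single exchange says that for each $x\in X$ some $(X-x)\cup y$ with $y\in T$ is a common basis.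

Replacing $M$ by $M^*$ keeps $S,T,X$ and swaps $N_1$ with $N_2$; we call this *duality*.

**The linear case.** If $M$ consists of vectors, write $X=\{x_1,\dots,x_k\}$ and $T=\{y_1,\dots,y_n\}$. Let $p_j$ be the vector of coefficients of $x_1,\dots,x_k$ in $y_j$, expanded in $S$. Let $q_j$ be the vector whose $i$-th entry is the coefficient of $y_j$ in $x_i$, expanded in $T$. For $|I|=|J|$, now as index sets:
$$\begin{aligned}(1)\text{ holds}&\iff (p_j(i))_{i\in I,\,j\in J}\text{ is nonsingular},\\ (2)\text{ holds}&\iff (q_j(i))_{j\in J,\,i\in I}\text{ is nonsingular}.\end{aligned}\tag{3}$$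
Here "holds" means that both sides of the equivalence are true. Indeed, modulo the span of the $x$'s kept from $S$, the vector $y_j$ has coordinates $p_j(i)$, $i\in I$. Modulo the span of the $y$'s kept from $T$, the remaining $y_j$ $(j\in J)$ form a basis, and $x_i$ has coordinates $q_j(i)$, $j\in J$. In other words, $N_1$ is represented by $x_i\mapsto e_i$, $y_j\mapsto p_j$, and $N_2$ by $x_i\mapsto e_i$, $y_j\mapsto q_j$.

In Example 1, $p_1=p_2=11$, $p_3=10$ and $q_1=q_3=11$, $q_2=10$. The only common basis inside $T$ is $\{y_2,y_3\}$, because $y_1,y_2$ are parallel in $N_1$ and $y_1,y_3$ are parallel in $N_2$.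

**Definition 2 (cells).** Let $L_1,L_2$ be rank-2 matroids on $\{x_j,x_l\}\cup T_0$ with $\{x_j,x_l\}$ a basis of both. If $t\in T_0$ is a non-loop of both, its *cell* is the pair (parallel class of $t$ in $L_1$, parallel class of $t$ in $L_2$). We write $a$ for the class of $x_j$ and $b$ for the class of $x_l$, in either matroid. So $(a,b)$ means "parallel to $x_j$ in $L_1$ and to $x_l$ in $L_2$".

Two elements form a common basis of $L_1,L_2$ exactly when both have cells and the cells differ in both coordinates. In Example 1 (with $L_\nu=N_\nu$, $x_j=x_1$, $x_l=x_2$, and $c$ the class of the vector $11$) the cells of $y_1,y_2,y_3$ are $(c,c),(c,a),(a,c)$.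

**Lemma 1.** Suppose there are no distinct $t,t'\in T_0$ and $v\in\{x_j,x_l\}$ such that $\{v,t\}$ and $\{t,t'\}$ are both common bases of $L_1,L_2$. Then one of the following holds.

* **(line)** All cells have the same first coordinate, or all have the same second coordinate.
* **(exc)** $(a,b)$ and $(b,a)$ are cells, and the set of cells is contained in $\{(a,b),(b,a),(a,a)\}$ or in $\{(a,b),(b,a),(b,b)\}$.

*Proof.* Suppose that the cells of $t$ and $t'$ differ in both coordinates. Then $\{t,t'\}$ is a common basis, so by hypothesis neither $\{x_j,t\}$ nor $\{x_l,t\}$ is one. Since $t$ is a non-loop of both matroids, $t$ is parallel to $x_j$ in one of them and to $x_l$ in one of them. It cannot be the same one, because $x_j,x_l$ are not parallel. So the cell of $t$ is $(a,b)$ or $(b,a)$. The same holds for $t'$. Hence two cells that differ in both coordinates are exactly the pair $(a,b),(b,a)$.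

If no such pair occurs, any two cells share a coordinate. With at most one distinct cell, (line) is clear. Otherwise take two distinct cells; say they are $(c,d)$ and $(c,d')$ with $d\ne d'$. A cell with first coordinate other than $c$ would need second coordinate both $d$ and $d'$, which is impossible. So all first coordinates are $c$. If instead the two cells share their second coordinate, the same argument applies with the coordinates exchanged. This is (line).

If the pair occurs, a further cell shares a coordinate with $(a,b)$ and with $(b,a)$. Its first coordinate is $a$ or its second is $b$, and its first is $b$ or its second is $a$. So it is $(a,a)$ or $(b,b)$. These two differ in both coordinates and are not the pair $(a,b),(b,a)$, so at most one of them occurs. This is (exc). $\square$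

In case (line) no two elements of $T_0$ form a common basis; in case (exc) some two do. So the cases exclude each other.

**Example 2.** For abstract pairs $L_1,L_2$, case (exc) does occur. Let $T_0=\{t,t'\}$, with $x_j\parallel t$ and $x_l\parallel t'$ in $L_1$, and $x_j\parallel t'$ and $x_l\parallel t$ in $L_2$. The cells are $(a,b)$ and $(b,a)$. The common bases are $\{x_j,x_l\}$ and $\{t,t'\}$ only, since each of the other four pairs is parallel in $L_1$ or in $L_2$. So no one-element-at-a-time chain joins them. Greene's property alone therefore cannot settle $k=2$.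

**Proposition 2.** The conjecture holds for $k=2$.

*Proof.* After the reduction, and since the cases $|X|\le 1$ are clear, let $X=\{x_j,x_l\}$ and suppose there is no sequential exchange. If $\{v,t\}$ and $\{t,t'\}$ were common bases as in Lemma 1, then $X,\{v,t\},\{t,t'\}$ would be a sequential exchange. So Lemma 1 applies to $N_1,N_2$ with $T_0=T$. By Greene's property some $\{t,t'\}\subseteq T$ is a common basis, so (line) fails and (exc) holds. Interchanging $j$ and $l$ if necessary, $(b,b)$ is not a cell. Then every cell has a coordinate $a$, so every $y\in T$ with a cell is parallel to $x_j$ in one of the two matroids. Hence no $\{x_j,y\}$ with $y\in T$ is a common basis. This contradicts single exchange for $x_l$. $\square$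

## 2. Dead ends, and where the truth changes

What changes for larger $k$? A sensible first attempt is induction: exchange some $x_1$ with some $s\in T$, and then apply the case $k-1$ to the set $X-x_1$ and the bases
$$S'=(S-x_1)\cup s,\qquad T'=(T-s)\cup x_1 .$$
It stops at one precise point: $T'$ contains $x_1$, and the elements that the inductive step takes from $T'$ may include $x_1$. Then $x_1$ travels back, and the result is not a sequential exchange of $X$.

This happens already in Example 1. Exchanging $x_1$ with $y_1$ is legal: $\{y_1,x_2,x_3\}$ and $\{x_1,y_2,y_3\}$ are bases. Now $x_2$ must go. Exchanging it with $y_2$ gives $\{y_1,y_2,x_3\}$, dependent because $x_3=y_1+y_2$. Exchanging it with $y_3$ gives $\{x_1,x_2,y_2\}$ on the other side, dependent because $y_2=x_1+x_2$. So the only element that single exchange can return for $x_2$ is $x_1$ itself. The first move $x_1\leftrightarrow y_1$ was a dead end, although a sequential exchange exists.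

For $k=3$, after a first move $x_i\leftrightarrow s$ two elements remain, and Lemma 1 describes what can block them. In Proposition 2, Greene's property removed (line) and single exchange removed (exc). After a first move both arguments are spoiled, since either property, applied to $S',T'$, may return $x_i$. So both cases of Lemma 1 must be faced. For $k=3$ this can be done; for $k=4$ the conjecture fails.

**Theorem A.** For every $k\ge4$ there are a matroid, bases $S,T$ and $X\subseteq S$ with $|X|=k$ for which no sequential exchange of $X$ exists. For $k=4$ the example is a simple binary matroid of rank 8.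

**Theorem B.** For $k=1,2,3$ the conjecture holds for all matroids, all bases $S,T$ and all $X\subseteq S$ with $|X|=k$.

So the conjecture is true exactly for $k\le3$. In the examples for Theorem A, $X\ne S$; nothing is claimed about the special case $X=S$ for $k\ge4$.

## 3. Three elements: useless and exceptional first moves

We prove Theorem B. The case $k=1$ is single exchange and $k=2$ is Proposition 2. By the reduction, let $k=3$, $E=S\sqcup T$, $X=\{x_1,x_2,x_3\}$, and **assume that there is no sequential exchange of $X$**. We aim at a contradiction.

We need the ranks in $N_1,N_2$ in terms of $r$. For $Z\subseteq X\cup T$,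
$$r_1(Z)=r(Z\cup(S-X))-(n-k),\tag{4}$$
$$r_2(Z)=|Z|+r\big((X\cup T)-Z\big)-n.\tag{5}$$
Line (4) is the contraction formula. For (5), put $W=Z\cup(S-X)$. Then $r_{M^*}(W)=|Z|+(n-k)+r((X\cup T)-Z)-n$, and we subtract $n-k$.

**Definition 3.** For $t\in T$ let
$$A_t=\{i: t\notin\mathrm{cl}_1(X-x_i)\},\qquad B_t=\{i: t\notin\mathrm{cl}_2(X-x_i)\}.$$
So $i\in A_t$ iff $(X-x_i)\cup t$ is a basis of $N_1$, and likewise for $B_t$ and $N_2$. We call $t$ a *start at $i$* if $i\in A_t\cap B_t$, that is, if $(X-x_i)\cup t$ is a common basis, and a *start* if it is a start at some $i$. We call $t$ *useful* if it lies in some common basis $Y\subseteq T$.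

The definition makes sense for any $k$. In the linear case $A_{y_j}$ and $B_{y_j}$ are the supports of $p_j$ and $q_j$. In Example 1, $A_{y_1}=B_{y_1}=\{1,2\}$, so $y_1$ is a start at $1$ and at $2$; it is not useful, since $\{y_2,y_3\}$ is the only common basis inside $T$. There $A_{y_2}=\{1,2\}$ and $B_{y_2}=\{1\}$, so $y_2$ is a start at $1$ only, and it is useful.

Three remarks are used freely. If $t$ is a non-loop of $N_1$, the unique circuit of $N_1$ in $X\cup t$ is $\{t\}\cup\{x_i:i\in A_t\}$. Non-loops that are parallel in $N_1$ have equal $A$, since a flat contains both or neither. The same holds for $N_2$ and $B$. By single exchange, **for each $i$ there is a start at $i$**.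

**Sorting the starts.** The purpose is to apply Lemma 1 after a first move. Let $s$ be a start at $i$ and $\{i,j,l\}=\{1,2,3\}$. In $N_1/s$ and $N_2/s$, with $x_i$ deleted, $\{x_j,x_l\}$ is a common basis, since $\{x_j,x_l,s\}$ is a common basis of $N_1,N_2$. Put $T_0=T-s$. If $\{v,t\}$ and $\{t,t'\}$ were common bases as in Lemma 1, then
$$X,\quad \{x_j,x_l,s\},\quad \{v,s,t\},\quad \{s,t,t'\}$$
would be a sequential exchange of $X$. So Lemma 1 applies. The cell of $t\in T-s$ is its pair of parallel classes in $N_1/s$ and $N_2/s$; it does not depend on which $i\in A_s\cap B_s$ we use. In case (line) no two elements of $T-s$ form a common basis of $N_1/s,N_2/s$, so $s$ is not useful. In case (exc) some two do, so $s$ is useful. Usefulness does not mention $i$, so the same case occurs at every $i\in A_s\cap B_s$. We call the start $s$ **useless** in case (line) and **exceptional** in case (exc). Every start is one or the other, and the exceptional starts are exactly the useful ones.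

**Step 1: a useless start produces an exceptional one.** *Let $s$ be a useless start. Then $|A_s\cap B_s|\ge2$, and there is an exceptional start $u$ with $B_u=B_s$ or $A_u=A_s$.*

By duality, which swaps $N_1$ with $N_2$, $A$ with $B$, and the two coordinates of each cell, we may assume that all cells have the same first coordinate. In this case we find $u$ with $B_u=B_s$; in the dual case $A_u=A_s$ results.

*A flat that catches almost everything.* A parallel class of $N_1/s$, together with $\mathrm{cl}_1(s)$, is a rank-2 flat of $N_1$ containing $s$. Let $F$ be the flat given by the common first coordinate, or any rank-2 flat of $N_1$ containing $s$ if there are no cells. An element $t\in T-s$ with a cell lies in $F$. One without a cell is a loop of $N_1/s$, so in $\mathrm{cl}_1(s)\subseteq F$, or a loop of $N_2/s$, so in $\mathrm{cl}_2(s)$. Put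
$$T_1=T\cap F\ni s,\qquad T_2=T-T_1\subseteq\mathrm{cl}_2(s).$$
By Greene's property there is a common basis $Y\subseteq T$. Its subsets are independent in both matroids, so
$$3=|Y\cap T_1|+|Y\cap T_2|\le r_1(T_1)+r_2(T_2)\le 2+1.\tag{6}$$
Equality holds throughout. Hence $r_1(T_1)=2$, so $\mathrm{cl}_1(T_1)=F$; also $r_2(T_2)=1$ and $Y\cap T_2=\{u\}$ for one element $u$. Since $u\in Y$, it is useful and a non-loop of $N_2$. Since $u\in\mathrm{cl}_2(s)$, it is parallel to $s$ in $N_2$, so $B_u=B_s$. Finally $u\notin F$.

*Claim: $x_m\in F\iff m\notin B_s$.* We translate equality in (6) back into $M$. By (4) and (5) with $k=3$, and since $(X\cup T)-T_2=X\cup T_1$, the equation $r_1(T_1)+r_2(T_2)=k$ reads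
$$r(T_1\cup(S-X))+r(T_1\cup X)=2n-|T_2|=n+|T_1|.\tag{7}$$
We show first that $x_m\in F\iff x_m\in\mathrm{cl}(T_1)$. Suppose $x_m\in F=\mathrm{cl}_1(T_1)$. By (4), adding $x_m$ to $T_1\cup(S-X)$ does not change the rank in $M$. The sets $T_1\cup(S-X)\cup x_m$ and $T_1\cup X$ have union $T_1\cup S$, of rank $n$, and intersection $T_1\cup x_m$. Submodularity and (7) give
$$n+|T_1|\ge n+r(T_1\cup x_m).$$
As $T_1\subseteq T$ is independent, $r(T_1)=|T_1|\ge r(T_1\cup x_m)$, so $x_m\in\mathrm{cl}(T_1)$. Conversely, $x_m\in\mathrm{cl}(T_1)$ gives $x_m\in\mathrm{cl}(T_1\cup(S-X))$, so $x_m\in\mathrm{cl}_1(T_1)=F$.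

Next, by (5), since the complement of $T_2\cup(X-x_m)$ in $X\cup T$ is $T_1\cup x_m$,
$$r_2(T_2\cup(X-x_m))=|T_2|+k-1+r(T_1\cup x_m)-n=k-1+r(T_1\cup x_m)-|T_1|.$$
Since $r_2(X-x_m)=k-1$, this shows that $x_m\in\mathrm{cl}(T_1)$ iff $T_2\subseteq\mathrm{cl}_2(X-x_m)$. Now $T_2\subseteq\mathrm{cl}_2(s)$ consists of loops of $N_2$ and elements parallel to $s$ in $N_2$, and it includes the parallel element $u$. So $T_2\subseteq\mathrm{cl}_2(X-x_m)$ iff $s\in\mathrm{cl}_2(X-x_m)$, that is, iff $m\notin B_s$. The claim follows.

*Proof that $|A_s\cap B_s|\ge2$.* Otherwise $A_s\cap B_s=\{i\}$. Each $m\in A_s-i$ has $m\notin B_s$, so $x_m\in F$ by the claim. Also $s\in F$. By the circuit $\{s\}\cup\{x_m:m\in A_s\}$, the element $x_i$ lies in $\mathrm{cl}_1(\{s\}\cup\{x_m:m\in A_s-i\})\subseteq F$. By the claim $i\notin B_s$, a contradiction.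

*Proof that $u$ is an exceptional start.* If $A_u\cap B_u=\emptyset$, then each $m\in A_u$ has $m\notin B_u=B_s$, so $x_m\in F$. Hence $u\in\mathrm{cl}_1(\{x_m:m\in A_u\})\subseteq F$, contrary to $u\notin F$. So $u$ is a start; being useful, it is exceptional.

**Step 2: an exceptional start has several starting places.** *Let $s$ be exceptional and a start at $i$, and let $a,b$ be the classes of $x_j,x_l$ in $N_1/s$ and $N_2/s$. If $(b,b)$ is not a cell, then $l\in A_s\cap B_s$. If $(a,a)$ is not a cell, then $j\in A_s\cap B_s$. In particular $|A_s\cap B_s|\ge2$.*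

Here we use the failure from Section 2: we show that the element returned must be $x_i$. Suppose that $(b,b)$ is not a cell. Apply single exchange to the bases $S'=(S-x_i)\cup s$ and $T'=(T-s)\cup x_i$ and the element $x_l\in S'$. There is $y\in T'$ with $(S'-x_l)\cup y$ and $(T'-y)\cup x_l$ bases.

If $y\in T-s$, these two sets are $(S-\{x_i,x_l\})\cup\{s,y\}$ and $(T-\{s,y\})\cup\{x_i,x_l\}$. By (1) and (2), $\{x_j,s,y\}$ is a common basis. So $y$ has a cell, and it is not parallel to $x_j$ in $N_1/s$ or in $N_2/s$. But by (exc) all cells lie in $\{(a,b),(b,a),(a,a)\}$, and each of these has a coordinate $a$. This is a contradiction.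

So $y=x_i$, and the two sets are $(S-x_l)\cup s$ and $(T-s)\cup x_l$. Thus $s$ is a start at $l$. The second statement follows by exchanging $j$ and $l$. By (exc) at most one of $(a,a),(b,b)$ is a cell, so $j$ or $l$ joins $i$ in $A_s\cap B_s$.

**Step 3: an exceptional start does not have all three.** *No exceptional start $s$ has $A_s\cap B_s=\{1,2,3\}$.*

Otherwise $A_s=\{1,2,3\}$. By the circuit of $s$, no $x_m$ is parallel to $s$ in $N_1$, so $x_1,x_2,x_3$ are non-loops of $N_1/s$. For distinct indices $m,m'$ with third index $h$, $x_m$ and $x_{m'}$ are parallel in $N_1/s$ iff $\{s,x_m,x_{m'}\}$ has rank 2 in $N_1$, iff $s\in\mathrm{cl}_1(x_m,x_{m'})$, iff $h\notin A_s$. So $x_1,x_2,x_3$ are pairwise non-parallel in $N_1/s$. Now (exc) at $i=1$ gives a cell whose first coordinate is the class of $x_2$. But (exc) at $i=2$ says that every first coordinate is the class of $x_1$ or of $x_3$. This is a contradiction.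

**Step 4: the exact shape of an exceptional start.** *Every exceptional start $s$ satisfies $A_s=B_s$ and $|A_s|=2$.*

By Steps 2 and 3, $A_s\cap B_s=\{i,l\}$; let $j$ be the third index. Since $A_s$ and $B_s$ both have at least two elements, no $x_m$ is parallel to $s$ in $N_1$ or $N_2$. So the class $[m]_\nu$ of $x_m$ in $N_\nu/s$ is defined for all $m$ and $\nu=1,2$.

Consider (exc) at $i$, with classes $a=[j]$, $b=[l]$. As $j\notin A_s\cap B_s$, Step 2 shows that $(a,a)$ is a cell. Hence the set of cells is exactly
$$\{([j]_1,[l]_2),\ ([l]_1,[j]_2),\ ([j]_1,[j]_2)\}.\tag{8}$$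
In the same way (exc) at $l$, where the remaining elements are $x_j$ and $x_i$, shows that the set of cells is exactly
$$\{([j]_1,[i]_2),\ ([i]_1,[j]_2),\ ([j]_1,[j]_2)\}.\tag{9}$$
The cell $([j]_1,[l]_2)$ has second coordinate different from $[j]_2$, so in (9) it can only be $([j]_1,[i]_2)$. Thus $[l]_2=[i]_2$. Similarly $([l]_1,[j]_2)$ has first coordinate different from $[j]_1$, so $[l]_1=[i]_1$. So $x_i,x_l$ are parallel in $N_1/s$ and in $N_2/s$, which means $s\in\mathrm{cl}_1(x_i,x_l)$ and $s\in\mathrm{cl}_2(x_i,x_l)$. Hence $j\notin A_s\cup B_s$, and $A_s=B_s=\{i,l\}$.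

**Step 5: the missing index gives the contradiction.** The purpose is to look at a start at the index that an exceptional start lacks.

A start exists. If it is useless, Step 1 supplies an exceptional one. So let $s$ be an exceptional start. By Step 4, $A_s=B_s=\{i,l\}$; let $j$ be the third index. The set of cells for $s$ is (8). Let $t\in T$ be a start at $j$. Since $j\in A_t\cap B_t$ and $j\notin A_s\cup B_s$, we have $t\ne s$, and $t$ is a non-loop of both $N_1$ and $N_2$ that is parallel to $s$ in neither. So $t$ has a cell with respect to $s$.

*The cell of $t$ is $([j]_1,[j]_2)$.* By Step 4, $s\in\mathrm{cl}_\nu(x_i,x_l)$ for $\nu=1,2$, and $s,x_l$ are not parallel in $N_\nu$, so $\mathrm{cl}_\nu(s,x_l)=\mathrm{cl}_\nu(x_i,x_l)$. If the second coordinate of the cell of $t$ were $[l]_2$, then $t\in\mathrm{cl}_2(s,x_l)=\mathrm{cl}_2(x_i,x_l)$, against $j\in B_t$. If the first were $[l]_1$, then $t\in\mathrm{cl}_1(x_i,x_l)$, against $j\in A_t$. Only $([j]_1,[j]_2)$ remains in (8). So $t\in\mathrm{cl}_1(s,x_j)\cap\mathrm{cl}_2(s,x_j)$.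

*$A_t=B_t=\{1,2,3\}$.* By Steps 1 and 2, $|A_t\cap B_t|\ge2$. An element parallel to $x_j$ in $N_1$ has $A=\{j\}$, and similarly for $N_2$ and $B$; so $t$ is parallel to $x_j$ in neither. Suppose $i\notin A_t$. Then $t\in\mathrm{cl}_1(x_j,x_l)\cap\mathrm{cl}_1(s,x_j)$. Since $i\in A_s$, $s\notin\mathrm{cl}_1(x_j,x_l)$, so these are two distinct rank-2 flats. Both contain $x_j$, so they meet in $\mathrm{cl}_1(x_j)$, and $t$ is parallel to $x_j$ in $N_1$, a contradiction. So $i\in A_t$. If $l\notin A_t$, use $\mathrm{cl}_1(x_i,x_j)$ in place of $\mathrm{cl}_1(x_j,x_l)$; it does not contain $s$, because $l\in A_s$. The same contradiction results, so $l\in A_t$. The same argument in $N_2$ gives $i,l\in B_t$. With $j\in A_t\cap B_t$ we are done.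

*End.* By Step 3, $t$ is not exceptional, so it is useless. By Step 1 there is an exceptional start $u$ with $B_u=B_t$ or $A_u=A_t$. So $|B_u|=3$ or $|A_u|=3$, which contradicts Step 4. Hence a sequential exchange of $X$ exists, and Theorem B is proved. $\blacksquare$

## 4. A binary matroid of rank 8 in which four elements cannot be exchanged

In Section 3 the assumption that no sequential exchange exists forced a useful start to exist. We now build a matroid in which, for $k=4$, no start is useful. That is enough, since in a sequential exchange the first element taken from $T$ is a start, and the set of all elements taken from $T$ is a common basis inside $T$. So we look only at the two ends of the chain.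

To make the starts not useful we use a rank count. Two starts will lie in a set of rank 2 in $N_1$ with three further elements of $T$, and in a set of rank 2 in $N_2$ with the other three.

**The example.** Let $V=\mathbb F_2^8$ with basis $S=\{x_1,\dots,x_8\}$, and put
$$\begin{aligned}
y_1&=x_1+x_2+x_4+x_5+x_6+x_8, & y_2&=x_3+x_4+x_5+x_6+x_8,\\
y_3&=x_1+x_2+x_3+x_5+x_6+x_8, & y_4&=x_3+x_6+x_7+x_8,\\
y_5&=x_2+x_5, & y_6&=x_1+x_6,\\
y_7&=x_1+x_2+x_4+x_7, & y_8&=x_3+x_4+x_8 .
\end{aligned}$$

**$T=\{y_1,\dots,y_8\}$ is a basis.** We need this, and the expansions of $x_1,\dots,x_4$ in $T$. Add step by step: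

* $y_2+y_4=x_4+x_5+x_7$; adding $y_5$ gives $x_2+x_4+x_7$; adding $y_7$ gives $x_1$.
* $y_4+y_6=x_1+x_3+x_7+x_8$; adding $y_7$ gives $x_2+x_3+x_4+x_8$; adding $y_8$ gives $x_2$.
* $y_1+y_5=x_1+x_4+x_6+x_8$; adding $y_6$ gives $x_4+x_8$; adding $y_8$ gives $x_3$.
* $y_3+y_5=x_1+x_3+x_6+x_8$; adding $y_6$ gives $x_3+x_8$; adding $y_8$ gives $x_4$.

So
$$\begin{aligned}x_1&=y_2+y_4+y_5+y_7,& x_2&=y_4+y_6+y_7+y_8,\\ x_3&=y_1+y_5+y_6+y_8,& x_4&=y_3+y_5+y_6+y_8.\end{aligned}\tag{10}$$
Moreover $x_5=y_5+x_2$, $x_6=y_6+x_1$, $x_7=y_7+x_1+x_2+x_4$ and $x_8=y_8+x_3+x_4$. Hence $T$ spans $V$ and is a basis. Let $M$ be the linear matroid on $S\cup T$. Each $y_j$ has at least two terms and no two have the same terms, so the 16 vectors are distinct and nonzero, and $M$ is simple, binary and of rank 8. Let $X=\{x_1,x_2,x_3,x_4\}$.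

**The two tables.** The vectors $p_j$ are read from the definition of the $y_j$, and the $q_j$ from the columns of (10):

| $j$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| $p_j$ | 1101 | 0011 | 1110 | 0010 | 0100 | 1000 | 1101 | 0011 |
| $q_j$ | 0010 | 1000 | 0001 | 1100 | 1011 | 0111 | 1100 | 0111 |

**The first step of a chain.** We find the starts. By (3) with $|I|=|J|=1$, $(S-x_i)\cup y_j$ is a basis iff $p_j(i)=1$, and $(T-y_j)\cup x_i$ is a basis iff $q_j(i)=1$. So $y_j$ is a start iff the supports of $p_j$ and $q_j$ meet. For $j=1,\dots,6$ the table shows disjoint supports. Hence the first element that a sequential exchange of $X$ takes from $T$ is $y_7$ or $y_8$.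

**The last step of a chain.** We show that $y_7,y_8$ lie in no possible final set. Let $Y\subseteq T$, $|Y|=4$, and suppose that $(S-X)\cup Y$ and $(T-Y)\cup X$ are bases. By (3) with $I=\{1,2,3,4\}$, the vectors $p_j$ $(y_j\in Y)$ are linearly independent, and so are the vectors $q_j$ $(y_j\in Y)$. Now
$$p_1,p_2,p_3,p_7,p_8\in\{0,1101,0011,1110\},\qquad q_4,q_5,q_6,q_7,q_8\in\{0,1100,1011,0111\}.$$
Both sets are 2-dimensional subspaces, since $1101+0011=1110$ and $1100+1011=0111$. So $Y$ has at most 2 elements in $\{y_1,y_2,y_3,y_7,y_8\}$ and at most 2 in $\{y_4,\dots,y_8\}$. With $m=|Y\cap\{y_7,y_8\}|$, splitting $Y$ into its parts in $\{y_1,y_2,y_3\}$, $\{y_4,y_5,y_6\}$ and $\{y_7,y_8\}$ gives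
$$4=|Y|\le(2-m)+(2-m)+m=4-m .$$
So $m=0$, and $y_7,y_8\notin Y$.

**Conclusion for $k=4$.** If a sequential exchange of $X$ existed, the set $Y$ of all elements that it takes from $T$ would satisfy the hypothesis of the last paragraph, so it would avoid $y_7$ and $y_8$. But its first element is one of them. This is a contradiction.

Greene's property is of course respected. For $Y=\{y_1,y_2,y_4,y_5\}$ the vectors $p_j$ are $1101,0011,0010,0100$. Their span contains $0010$, $0100$, $0011+0010=0001$ and then $1000$. The vectors $q_j$ are $0010,1000,1100,1011$, and their span contains $0010$, $1000$, $0100$ and then $0001$. So by (3) this $Y$ can be exchanged for $X$ all at once.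

The induction of Section 2 can be watched failing. The exchange $x_1\leftrightarrow y_7$ is legal, since $p_7(1)=q_7(1)=1$. By Theorem B the set $\{x_2,x_3,x_4\}$ then has a sequential exchange from the new bases. It must take $x_1$ from the second basis, for otherwise we would have a sequential exchange of $X$.

**All $k\ge5$.** The purpose is to pad the example. Recall that the bases of a direct sum $M\oplus N$ are the unions of a basis of $M$ and a basis of $N$. Let $N$ be any matroid with disjoint bases $S'',T''$ with $|S''|\ge k-4$. For example, take $k-4$ parallel pairs, which keeps the example binary, or the uniform matroid $U_{k-2,2k-4}$, whose bases are all the $(k-2)$-subsets of a $(2k-4)$-set and which keeps the example simple. Choose $X''\subseteq S''$ with $|X''|=k-4$. In $M\oplus N$ take the bases $S\cup S''$ and $T\cup T''$ and the set $X\cup X''$, of size $k$.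

Suppose this set has a sequential exchange. Every basis of $M\oplus N$ meets the ground set of $N$ in exactly $r(N)=|S''|$ elements. At each stage the basis obtained from $S\cup S''$ has lost there the exchanged elements of $X''$ and gained the exchanged elements of $T''$, which are not in $S''$. So at every stage the number of exchanged elements of $X''$ equals the number of exchanged elements of $T''$. Comparing consecutive stages, at each single step the two exchanged elements lie both in $M$ or both in $N$. Delete the steps in $N$. At each remaining step the parts in $M$ of the two current bases are bases of $M$, and steps in $N$ do not change these parts. So what remains is a sequential exchange of $X$ in $M$, for $S$ and $T$, which does not exist. This proves Theorem A. $\blacksquare$
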